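\title{Fourier restriction at the endpoint exponent on sets of every Hausdorff dimension}

\begin{abstract}
If a measure that charges a set of Hausdorff dimension $\alpha$ in $\mathbb R^d$ satisfies a Fourier restriction inequality from $L^p(\mathbb R^d)$, then $p\le 2d/(2d-\alpha)$. We show that for every $d\ge1$ and every $\alpha\in(0,d)$ this endpoint is attained: there is a finite measure $\mu$ on a compact set of dimension $\alpha$ with $\|\widehat f\|_{L^2(\mu)}\le C\|f\|_{L^p}$ for $p=2d/(2d-\alpha)$. For this measure we determine all pairs of exponents for which restriction holds, and no set of dimension $\alpha$ admits a larger range. The measure is built by random selection along very rapidly increasing scales, and each selection changes the quadratic form $f\mapsto\int|\widehat f|^2\,d\mu$ by a small additive error.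
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mu$ be a Borel measure on $\mathbb R^d$, and let $p\in[1,2]$ and $q\in[1,\infty]$. The \emph{restriction inequality} for $\mu$ with exponents $(p,q)$ is
\begin{equation}\label{eq:restr}
\|\widehat f\|_{L^q(\mu)}\le C\,\|f\|_{L^p(\mathbb R^d)}\qquad\text{for all Schwartz functions } f,
\end{equation}
with $C$ independent of $f$. When it holds, $f\mapsto\widehat f$ extends by density to a bounded map $L^p(\mathbb R^d)\to L^q(\mu)$, so the Fourier transform of every $L^p$ function has values $\mu$-almost everywhere, although $\mu$ may live on a Lebesgue null set. For $p=1$ this costs nothing: $|\widehat f|\le\|f\|_1$ everywhere, and every finite measure will do. For $p=2$ the function $\widehat f$ is an arbitrary element of $L^2(\mathbb R^d)$, defined only up to Lebesgue null sets. In between, a larger $p$ should require a larger set. For $E\subseteq\mathbb R^d$ let $p_{\mathrm{res}}(E)$ be the supremum of those $p\in[1,2]$ for which there are a Borel measure $\mu$ with $\mu(E)>0$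 and some $q\in[1,\infty]$ such that \eqref{eq:restr} holds. An energy integral argument gives
\begin{equation}\label{eq:upper}
p_{\mathrm{res}}(E)\le\frac{2d}{2d-\dim_H E};
\end{equation}
we include a proof in Section~\ref{sec:necessary}. At the two extreme dimensions the bound is attained: by a point mass with $p=1$, and by Lebesgue measure on a cube with $p=q=2$.

The following facts are recorded in \cite{Reg}, where the question below is posed.
\begin{enumerate}
\item[(K1)] (\L aba and Wang.) For $d\ge1$ and $\alpha\in(0,d)$ there is a Borel probability measure with compact support of Hausdorff dimension $\alpha$ for which \eqref{eq:restr} holds with $q=2$ and every $1\le p<2d/(2d-\alpha)$.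
\item[(K2)] For every $\alpha\in[0,d]$ and every $p\in[1,2d/(2d-\alpha)]$ there is a compact set $E\subseteq\mathbb R^d$ with $\dim_HE=\alpha$ and $p_{\mathrm{res}}(E)=p$.
\item[(K3)] In special cases the set in (K2) can be chosen so that the exponent $p=2d/(2d-\alpha)$ itself is admissible in \eqref{eq:restr}: for $d=1$, $\alpha=1/2$ (Chen, combined with a result of K\"orner) and for $d\ge1$, $\alpha=d/n$ with $n$ an integer (Chen and Seeger). There are related results of Shmerkin and Suomala, obtained by a different approach.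
\end{enumerate}

\medskip
\noindent\textbf{Question.} \emph{For every $d\ge1$ and every $\alpha\in(0,d)$, are there a compact set $E\subseteq\mathbb R^d$ of Hausdorff dimension $\alpha$, a Borel measure $\mu$ with $\mu(E)>0$ and an exponent $q\in[1,\infty]$ such that \eqref{eq:restr} holds at the endpoint $p=2d/(2d-\alpha)$?}
\medskip

The evidence is mixed. The dimensions $\alpha=d/n$ in (K3) are exactly those for which the dual exponent $p'=2d/\alpha$ is an even integer, so they might be an arithmetic accident. Moreover the first candidates, measures that give mass comparable to $r^\alpha$ to every small ball of radius $r$ centered on their support, never attain the endpoint (Remark~\ref{rem:regular}). The answer is nevertheless yes, and the arithmetic of $\alpha$ plays no role.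

Throughout, $d\ge1$ and $0<\alpha<d$ are fixed unless stated otherwise, and
\[
p_0=\frac{2d}{2d-\alpha}\in(1,2),\qquad p_0'=\frac{2d}{\alpha},
\]
where $p'$ is the conjugate exponent, $1/p+1/p'=1$. The letter $C$ denotes constants that depend only on $d$ and $\alpha$ and may change from line to line.

\begin{theorem}\label{thm:A}
There are a compact set $E\subset[0,1]^d$ with $\dim_HE=\alpha$ and a Borel measure $\mu$ supported on $E$, with $\frac34\le\mu(E)\le\frac54$, such that
\[
\int|\widehat f|^2\,d\mu\le\tfrac54\,\|f\|_{L^{p_0}(\mathbb R^d)}^2\qquad\text{for all Schwartz functions } f.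
\]
Moreover $\mu(B(x,r))\le Cr^\alpha$ for all $x\in\mathbb R^d$ and $r>0$; hence $\mathcal H^\alpha(E)>0$. Also $\mathcal H^\psi(E)<\infty$ for $\psi(r)=r^\alpha(\log\frac1r)^{-5}$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $E$ and $\mu$ be as in Theorem~\ref{thm:A}, and let $p\in[1,2]$, $q\in[1,\infty]$. Then \eqref{eq:restr} holds for $\mu$ with exponents $(p,q)$ if and only if
\begin{equation}\tag{R}\label{eq:R}
1\le p\le\frac{2d}{2d-\alpha}\quad\text{and}\quad q\le\frac{\alpha p'}{d}\qquad\Big(\text{with }\frac{\alpha p'}d=\infty\text{ if }p=1\Big).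
\end{equation}
No set of dimension $\alpha$ does better: if $\dim_HF=\alpha$, $\nu(F)>0$ and \eqref{eq:restr} holds for $\nu$ with exponents $(p,q)$, then \eqref{eq:R} holds.
\end{theorem}

At $p=p_0$ the second condition in \eqref{eq:R} reads $q\le2$, so the exponent $q=2$ in Theorem~\ref{thm:A} is the largest possible. Combining Theorem~\ref{thm:A} with (K2), one can also attain every smaller prescribed value of $p_{\mathrm{res}}$.

\begin{corollary}\label{cor:C}
For every $\alpha\in[0,d]$ and every $p\in[1,\frac{2d}{2d-\alpha}]$ there is a compact set $E\subseteq\mathbb R^d$ with $\dim_HE=\alpha$ and $p_{\mathrm{res}}(E)=p$ for which the supremum defining $p_{\mathrm{res}}(E)$ is attained, with $q=2$.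
\end{corollary}

\subsection*{The method}
Only $\dim_HE=\alpha$ is required, so $E$ may be logarithmically larger than a set covered by about $r^{-\alpha}$ balls of radius $r$. We spend this logarithm as follows. The measure $\mu$ is a limit of densities $h_0=1_{[0,1)^d},h_1,h_2,\dots$, where $h_j$ arises from $h_{j-1}$ by cutting its support into cubes of a much smaller side $1/M_j$, keeping each cube independently with a small probability, and renormalizing so that the expectation of $h_j$ is $h_{j-1}$. The quantity $\int|\widehat f|^2h\,d\xi$ is linear in $h$, so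
\[
\int|\widehat f|^2h_J=\int|\widehat f|^2h_0+\sum_{j=1}^J\int|\widehat f|^2(h_j-h_{j-1}),
\]
and it suffices to make the $j$th term at most $2^{-j-2}\|f\|_{p_0}^2$ for all $f$ at once. An estimate that loses a constant factor at each scale gives nothing after infinitely many scales; errors that are additive and summable avoid this loss. Section~\ref{sec:torus} reduces the $j$th term to a finite-dimensional supremum and shows in an example why a logarithm must be spent. Sections~\ref{sec:entropy} and~\ref{sec:selection} bound the supremum by a chaining argument, Section~\ref{sec:construction} iterates, and Section~\ref{sec:range} proves Theorem~\ref{thm:B} and Corollary~\ref{cor:C}.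

\section{What restriction forces on a measure}\label{sec:necessary}

We write $e(t)=e^{2\pi it}$, $\widehat f(\xi)=\int f(x)e(-x\cdot\xi)\,dx$ and, for a finite measure, $\widehat\nu(\xi)=\int e(-x\cdot\xi)\,d\nu(x)$; other normalizations only rescale. Balls $B(x,r)$ are open and Euclidean. For an increasing function $\psi$ on an interval $[0,r_0)$ with $\psi(0)=\psi(0+)=0$, the Hausdorff measure $\mathcal H^\psi(F)$ is the limit as $\rho\to0$ of the infimum of $\sum_i\psi(\operatorname{diam}U_i)$ over countable covers of $F$ by sets $U_i$ of diameter at most $\rho$. For $\psi(r)=r^s$, $s>0$, it is written $\mathcal H^s$, and $\dim_HF=\inf\{s>0:\mathcal H^s(F)=0\}$; in particular $\mathcal H^s(F)>0$ implies $\dim_HF\ge s$. If $F$ is not Borel, $\nu(F)$ means outer measure. Every set lies in a Borel set of the same dimension (intersect the unions of countably many efficient open covers), so lower bounds for $\dim_HF$ need only be proved for Borel $F$.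

\begin{lemma}[Mass distribution principle]\label{lem:mass}
Let $F$ be a Borel set with $\nu(F)>0$, let $s>0$, and suppose that $\nu(B(x,r))\le Ar^s$ for all $x\in F$ and $0<r\le r_0$. Then $\mathcal H^s(F)>0$.
\end{lemma}

\begin{proof}
Cover $F$ by sets $U_i$ of diameter less than $r_0$, each containing a point $x_i\in F$. Then $U_i$ lies in the closed ball of radius $\operatorname{diam}U_i$ about $x_i$, whose measure is at most $A(\operatorname{diam}U_i)^s$. So $\sum_i(\operatorname{diam}U_i)^s\ge\nu(F)/A$.
\end{proof}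

Restriction bounds the dimension from below in two ways: one tests \eqref{eq:restr} on a function whose Fourier transform is concentrated on a ball, or one dualizes it.

\begin{proposition}\label{prop:nec}
Let $F$ be a Borel set with $\nu(F)>0$. Suppose that \eqref{eq:restr} holds for $\nu$ with exponents $(p,q)$, constant $A$, and $p>1$. Then:
\begin{enumerate}
\item[(a)] $q<\infty$, and $\nu(B(x,r))\le(e^\pi A)^q\,r^{qd/p'}$ for all $x\in\mathbb R^d$, $r>0$;
\item[(b)] $\mathcal H^{qd/p'}(F)>0$, so $\dim_HF\ge qd/p'$;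
\item[(c)] $\dim_HF\ge2d/p'$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $f(y)=r^de^{-\pi r^2|y|^2}e(x\cdot y)$. Then $\widehat f(\xi)=e^{-\pi|\xi-x|^2/r^2}\ge e^{-\pi}$ on $B(x,r)$, and $\|f\|_p=r^{d/p'}p^{-d/(2p)}\le r^{d/p'}$. If $q<\infty$, \eqref{eq:restr} gives $e^{-\pi}\nu(B(x,r))^{1/q}\le Ar^{d/p'}$, which is the claim. Suppose $q=\infty$. If every point had a $\nu$-null ball about it, countably many such balls would cover $\mathbb R^d$ (Lindel\"of property) and $\nu$ would vanish. So there is $x$ with $\nu(B(x,r))>0$ for all $r>0$, and \eqref{eq:restr} gives $e^{-\pi}\le Ar^{d/p'}$ for all $r>0$. Since $p'<\infty$, this is false for small $r$.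

(b) Apply Lemma~\ref{lem:mass} with the bound in (a).

(c) Let $\nu_0$ be the restriction of $\nu$ to a Borel set $G$ with $0<\nu(G)<\infty$. By Fubini's theorem and H\"older's inequality, for Schwartz $f$,
\[
\Big|\int f\,\widehat{\nu_0}\,dx\Big|=\Big|\int\widehat f\,d\nu_0\Big|\le\nu(G)^{1/q'}A\|f\|_p .
\]
Schwartz functions are dense in $L^p$, so $\widehat{\nu_0}\in L^{p'}(\mathbb R^d)$ by duality. Next, $1_{B(0,r)}(z)\le e^\pi e^{-\pi|z|^2/r^2}=e^\pi r^d\int e^{-\pi r^2|\xi|^2}e(-z\cdot\xi)\,d\xi$. Putting $z=x-y$ and integrating against $d\nu_0(y)\,d\nu_0(x)$, we get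
\begin{equation}\label{eq:gauss}
\int\nu_0(B(x,r))\,d\nu_0(x)\le e^\pi r^d\int|\widehat{\nu_0}(\xi)|^2e^{-\pi r^2|\xi|^2}\,d\xi\le e^\pi\|\widehat{\nu_0}\|_{p'}^2\,r^{2d/p'} .
\end{equation}
The last step is H\"older's inequality with exponents $p'/2$ and $t=(p'/2)'$, using $\|e^{-\pi r^2|\cdot|^2}\|_t\le r^{-d/t}$ and $d-d/t=2d/p'$.

By (a), balls have finite measure, so we may take $G=F\cap B$ for a large ball $B$. Fix $0<s<2d/p'$ and let $G_j=\{x:\nu_0(B(x,2^{-j}))>2^{-js}\}$, an open set. By Markov's inequality and \eqref{eq:gauss}, $\nu_0(G_j)\le e^\pi\|\widehat{\nu_0}\|_{p'}^2\,2^{-j(2d/p'-s)}$, which is summable. Choose $j_0$ with $\sum_{j\ge j_0}\nu_0(G_j)<\nu(G)$ and put $F'=G\setminus\bigcup_{j\ge j_0}G_j$, so that $\nu_0(F')>0$. If $x\in F'$ and $2^{-j-1}<r\le2^{-j}$ with $j\ge j_0$, then $\nu_0(B(x,r))\le2^{-js}\le(2r)^s$. Lemma~\ref{lem:mass} gives $\dim_HF\ge\dim_HF'\ge s$. Let $s\to2d/p'$.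
\end{proof}

The inequality $2d/p'\le\dim_HF$ is equivalent to $p\le2d/(2d-\dim_HF)$, and $p=1$ always satisfies the latter. This proves \eqref{eq:upper}, for sets of every dimension in $[0,d]$.

\begin{remark}[Regular measures miss the endpoint]\label{rem:regular}
Let $\nu$ be a nonzero finite measure that satisfies \eqref{eq:restr} with $p=p_0$ and some $q$. Take $G=\mathbb R^d$ above and split the middle integral in \eqref{eq:gauss} at $|\xi|=K$:
\[
\int\nu(B(x,r))\,d\nu(x)\le e^\pi\nu(\mathbb R^d)^2|B(0,K)|\,r^d+e^\pi\|\widehat\nu\|_{L^{p_0'}(\{|\xi|>K\})}^2\,r^\alpha .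
\]
Since $\alpha<d$ and $p_0'<\infty$, dividing by $r^\alpha$ and letting $r\to0$ and then $K\to\infty$ shows that $\int\nu(B(x,r))\,d\nu(x)=o(r^\alpha)$. So $\nu$ cannot satisfy $\nu(B(x,r))\ge cr^\alpha$ for $\nu$-almost all $x$ and all small $r$. For instance, arc length on a circle ($d=2$, $\alpha=1$, $p_0=4/3$) fails at the endpoint. A measure that succeeds must be spread out a little more than its dimension suggests.
\end{remark}

\section{A finite model on the torus}\label{sec:torus}

For an integer $N\ge1$ let $\Lambda_N=\{0,\dots,N-1\}^d$, and let $Q_k=N^{-1}(k+[0,1)^d)$, $k\in\Lambda_N$, be the $N^d$ grid cubes of side $1/N$ that partition $[0,1)^d$. A density that is constant on the cubes $Q_k$ does not resolve frequencies finer than $1/N$, so it should see $f$ only through pieces of diameter about $N$. To make this exact, define for $F\in L^1([0,N)^d)$ the coefficients $\widehat F(k)=\int_{[0,N)^d}F(x)e(-k\cdot x/N)\,dx$, $k\in\mathbb Z^d$, and let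
\[
\mathcal F_N=\big\{(\widehat F(k))_{k\in\Lambda_N}:\ \|F\|_{L^{p_0}([0,N)^d)}\le1\big\}\subset\mathbb C^{\Lambda_N}.
\]

\begin{lemma}[Transference]\label{lem:transfer}
Let $c:\Lambda_N\to\mathbb R$ and $\sigma=\sum_kc_k1_{Q_k}$. For every Schwartz function $f$,
\[
\Big|\int|\widehat f|^2\sigma\,d\xi\Big|\le\|f\|_{p_0}^2\,\sup_{a\in\mathcal F_N}\Big|N^{-d}\sum_{k\in\Lambda_N}c_k|a_k|^2\Big| .
\]
\end{lemma}

\begin{proof}
Let $S$ be the supremum. A point of $Q_k$ is $(k+\theta)/N$ with $\theta\in[0,1)^d$. For fixed $\theta$ we modulate $f$ and periodize it: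
\[
F_\theta(x)=\sum_{m\in\mathbb Z^d}f(x+Nm)\,e(-\theta\cdot(x+Nm)/N),\qquad x\in[0,N)^d .
\]
Since $e(-k\cdot m)=1$, we have $e(-k\cdot x/N)=e(-k\cdot(x+Nm)/N)$, and unfolding the sum gives $\widehat{F_\theta}(k)=\widehat f((k+\theta)/N)$. Hence
\[
\Big|\int|\widehat f|^2\sigma\,d\xi\Big|=\Big|\int_{[0,1)^d}N^{-d}\sum_kc_k|\widehat{F_\theta}(k)|^2\,d\theta\Big|\le S\int_{[0,1)^d}\|F_\theta\|_{p_0}^2\,d\theta,
\]
by homogeneity. For a single $\theta$ the norm $\|F_\theta\|_{p_0}$ can be much larger than $\|f\|_{p_0}$; the average over $\theta$ is not. For fixed $x$ we have $|F_\theta(x)|=|\sum_mf(x+Nm)e(-\theta\cdot m)|$, so Parseval's identity in $\theta$ gives $\int|F_\theta(x)|^2\,d\theta=\sum_m|f(x+Nm)|^2$. Because $p_0\le2$, Minkowski's inequality lets us move the $L^2_\theta$ norm inside the $L^{p_0}_x$ norm, and $\|\cdot\|_{\ell^2}\le\|\cdot\|_{\ell^{p_0}}$. Thus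
\begin{align*}
\Big(\int\|F_\theta\|_{p_0}^2\,d\theta\Big)^{1/2}&\le\Big\|\Big(\sum_m|f(\cdot+Nm)|^2\Big)^{1/2}\Big\|_{L^{p_0}([0,N)^d)}\\
&\le\Big(\int_{[0,N)^d}\sum_m|f(x+Nm)|^{p_0}\,dx\Big)^{1/p_0}=\|f\|_{p_0}.\qedhere
\end{align*}
\end{proof}

The lemma has no loss in the constant and allows $\sigma$ to change sign. Both are needed, since we apply it to $\sigma=h_j-h_{j-1}$.

We next record the size of the points of $\mathcal F_N$. Recall the Riesz--Thorin theorem: if a complex-linear map $T$, defined on simple functions supported on sets of finite measure, satisfies $\|Tf\|_{q_i}\le A_i\|f\|_{p_i}$ for $i=1,2$, then $\|Tf\|_q\le A_1^{1-\theta}A_2^\theta\|f\|_p$ for $\frac1p=\frac{1-\theta}{p_1}+\frac\theta{p_2}$, $\frac1q=\frac{1-\theta}{q_1}+\frac\theta{q_2}$, $0\le\theta\le1$. Put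
\[
R=N^{d/p_0'}=N^{\alpha/2}.
\]

\begin{lemma}\label{lem:size}
Let $\|F\|_{L^{p_0}([0,N)^d)}\le1$ and $a=(\widehat F(k))_{k\in\Lambda_N}$. Then
\[
\|a\|_\infty\le\|F\|_1\le R,\qquad N^{-d}\sum_{k\in\Lambda_N}|a_k|^{p_0'}\le1,\qquad N^{-d}\sum_{k\in\Lambda_N}|a_k|^2\le1 .
\]
\end{lemma}

\begin{proof}
H\"older's inequality gives $\|F\|_1\le(N^d)^{1/p_0'}\|F\|_{p_0}\le R$. Give each point of $\Lambda_N$ the mass $N^{-d}$; this is a probability measure. The map $F\mapsto a$ has norm at most $1$ from $L^1$ to $L^\infty(\Lambda_N)$, and from $L^2$ to $L^2(\Lambda_N)$ by Parseval's identity $N^{-d}\sum_{k\in\mathbb Z^d}|\widehat F(k)|^2=\|F\|_2^2$. Interpolation gives norm at most $1$ from $L^{p_0}$ to $L^{p_0'}(\Lambda_N)$ (the Hausdorff--Young inequality). The last bound follows because $p_0'\ge2$ and the measure is a probability.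
\end{proof}

With $N=1$ and $c=1$ the two lemmas give the starting point of the iteration:
\begin{equation}\label{eq:base}
\int_{[0,1)^d}|\widehat f|^2\,d\xi\le\|f\|_{p_0}^2 .
\end{equation}

\begin{example}[One selection step]\label{ex:step}
Let $d=1$ and $\alpha=\frac12$, so $p_0=\frac43$, $p_0'=4$, $R=N^{1/4}$. Start from $h=1_{[0,1)}$, fix a height $H'\ge2$, and let $\eta_0,\dots,\eta_{N-1}$ be independent, equal to $H'$ with probability $1/H'$ and to $0$ otherwise. Then $\mathbb E\eta_k=1$ and $\operatorname{Var}\eta_k=H'-1$. The density $h'=\sum_k\eta_k1_{Q_k}$ keeps about $N/H'$ of the $N$ intervals; dimension $\frac12$ calls for about $N^{1/2}$ of them, that is, $H'\approx N^{1/2}$. By Lemma~\ref{lem:transfer} we want $\sup_{a\in\mathcal F_N}|Z_a|$ to be small, where $Z_a=N^{-1}\sum_k(\eta_k-1)|a_k|^2$.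

\emph{A test function fixed in advance is harmless.} By independence and Lemma~\ref{lem:size},
\[
\operatorname{Var}Z_a=(H'-1)N^{-2}\sum_k|a_k|^4\le H'/N,
\]
which is about $N^{-1/2}$.

\emph{A test function adapted to the outcome is not.} Let $Q_{k_0}$ be an interval that was kept and let $F(x)=N^{-3/4}e(k_0x/N)$. Then $\|F\|_{4/3}=1$, $a_{k_0}=N^{1/4}$, the other coordinates vanish, and $Z_a=(H'-1)N^{-1/2}$. So with $H'=cN^{1/2}$ the error is about $c$ however large $N$ is. For the error to tend to zero we need $H'=o(N^{1/2})$: more than $N^{1/2}$ intervals must be kept, in agreement with Remark~\ref{rem:regular}.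

Proposition~\ref{prop:select} below shows that this obstruction is the only one up to logarithms: $\mathbb E\sup_a|Z_a|\le C(B+B^2)$ with $B^2=H'N^{-1/2}(\log N)^4$. The choice $H'=N^{1/2}(\log N)^{-5}$ makes $B^2=1/\log N$, and about $N^{1/2}(\log N)^5$ intervals are kept, a number that Hausdorff dimension cannot tell from $N^{1/2}$.
\end{example}

\section{Covering numbers of $\mathcal F_N$}\label{sec:entropy}

The example shows that the difficulty is the supremum over $a$. We use two standard tools.

\emph{Hoeffding's inequality.} If $Y_1,\dots,Y_m$ are independent real random variables with $Y_i\in[s_i,t_i]$, then for $\lambda>0$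
\begin{equation}\label{eq:hoeff}
\mathbb P\Big(\Big|\sum_i(Y_i-\mathbb EY_i)\Big|>\lambda\Big)\le2\exp\Big(-\frac{2\lambda^2}{\sum_i(t_i-s_i)^2}\Big).
\end{equation}

\emph{Dudley's entropy bound} \cite[Ch.~11]{LT}. Let $T$ be a countable set with a pseudometric $D$, and let $(X_t)_{t\in T}$ be real random variables with $\mathbb P(|X_s-X_t|>\lambda)\le2\exp(-\lambda^2/(2D(s,t)^2))$ for all $s,t\in T$, $\lambda>0$. Let $\mathcal N_D(T,u)$ be the least number of closed $D$-balls of radius $u$, centered in $T$, that cover $T$. Then, with an absolute constant $K_0$, for every $t_0\in T$,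
\begin{equation}\label{eq:dudley}
\mathbb E\sup_{t\in T}|X_t-X_{t_0}|\le K_0\int_0^\infty\sqrt{\log\mathcal N_D(T,u)}\,du .
\end{equation}
The reason is that $X_t-X_{t_0}$ is a sum of increments between the points nearest to $t$ in nets of radii $u=2^{-i}$, and by a union bound the largest increment at scale $u$ has size about $u\sqrt{\log\mathcal N_D(T,u)}$.

Our processes depend on $a$ through the numbers $|a_k|^2$, and $\big||a_k|^2-|b_k|^2\big|\le\|a-b\|_\infty(|a_k|+|b_k|)$. This will bound $D$ by a multiple of the supremum norm. So, for $T\subset\mathbb C^{\Lambda_N}$, let $\mathcal N(T,u)$ be the least number of closed $\ell^\infty(\Lambda_N)$-balls of radius $u$, with arbitrary centers, that cover $T$.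

\begin{lemma}\label{lem:entropy}
For $N\ge2$, $\displaystyle\int_0^\infty\sqrt{\log\mathcal N(\mathcal F_N,v)}\,dv\le CR(\log N)^2$.
\end{lemma}

\begin{proof}
Let $n=N^d$ and $\mathcal A=\{(\widehat F(k))_{k\in\Lambda_N}:\|F\|_{L^1([0,N)^d)}\le1\}$. By Lemma~\ref{lem:size}, $\mathcal F_N\subset R\mathcal A$, so $\mathcal N(\mathcal F_N,v)\le\mathcal N(\mathcal A,v/R)$, and it suffices to prove
\begin{equation}\label{eq:entA}
\int_0^\infty\sqrt{\log\mathcal N(\mathcal A,u)}\,du\le C(\log N)^2 .
\end{equation}
Points of $\mathcal A$ have $\|a\|_\infty\le1$, so $\mathcal N(\mathcal A,u)=1$ for $u\ge1$. We shall use that the closed unit disc in $\mathbb C$ contains a $u$-net with at most $(1+2/u)^2$ points: take a maximal $u$-separated subset and compare the areas of the disjoint discs of radius $u/2$ about its points with the area of the disc of radius $1+u/2$.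

\emph{Small scales.} Taking such a net in each coordinate gives $\log\mathcal N(\mathcal A,u)\le2n\log(3/u)$ for $u\le1$. By the Cauchy--Schwarz inequality and $\int_0^x\log(3/u)\,du=x(1+\log(3/x))$,
\[
\int_0^{1/n}\sqrt{2n\log(3/u)}\,du\le\sqrt{2n}\;n^{-1}\sqrt{1+\log(3n)}\le C .
\]

\emph{Scales $1/n\le u\le1$.} Here the factor $n$ is far too large. The way out (Maurey's empirical method) is that a point of $\mathcal A$ is an average of multiples of the characters $\chi_x=(e(-k\cdot x/N))_{k\in\Lambda_N}$, $x\in[0,N)^d$, and an average can be approximated by a small random sample. Let $a=(\widehat F(k))_k$ with $0<\|F\|_1\le1$. Let $X$ be a random point of $[0,N)^d$ with density $|F|/\|F\|_1$ and put $\zeta=\|F\|_1F(X)/|F(X)|$. Then $|\zeta|\le1$ and $\mathbb E[\zeta\chi_X(k)]=\int F(x)e(-k\cdot x/N)\,dx=a_k$. Take $m$ independent copies $(\zeta_i,X_i)$. The real and imaginary parts of $\zeta_i\chi_{X_i}(k)$ lie in $[-1,1]$. By \eqref{eq:hoeff} with $\lambda=mt$ and a union bound, the probability that one of the $2n$ real and imaginary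 parts of $\frac1m\sum_i\zeta_i\chi_{X_i}-a$ exceeds $t$ in absolute value is at most $4ne^{-mt^2/2}$. For $t=2\sqrt{\log(4n)/m}$ this equals $1/(4n)<1$. So there are $|\zeta_i|\le1$ and $x_i\in[0,N)^d$ with
\[
\Big\|\frac1m\sum_{i=1}^m\zeta_i\chi_{x_i}-a\Big\|_\infty\le\sqrt2\,t\le3\sqrt{\frac{\log(4n)}m}\le\frac u2\quad\text{for } m=\lceil36u^{-2}\log(4n)\rceil .
\]

It remains to discretize the pairs $(\zeta_i,x_i)$. Since $0\le k_l<N$ for each coordinate $l$, we have $|\chi_x(k)-\chi_{x'}(k)|\le2\pi|k\cdot(x-x')|/N\le2\pi d\|x-x'\|_\infty$. Let $\zeta'$ range over a $u/4$-net in the unit disc and $x'$ over the points of $\frac u{8\pi d}\mathbb Z^d$ in $[0,N)^d$. For each $i$ there is a pair with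
\[
\|\zeta_i\chi_{x_i}-\zeta_i'\chi_{x_i'}\|_\infty\le|\zeta_i-\zeta_i'|+\|\chi_{x_i}-\chi_{x_i'}\|_\infty\le\frac u4+\frac u4,
\]
so $a$ is within $u$ of $\frac1m\sum_i\zeta'_i\chi_{x'_i}$. The number of pairs is at most $(1+8/u)^2(1+8\pi dN/u)^d\le N^C$, because $u\ge N^{-d}$ and $N\ge2$. There are at most $N^{Cm}$ such averages; adding the center $0$ for $F=0$ and using $m\le Cu^{-2}\log N$, we obtain $\log\mathcal N(\mathcal A,u)\le Cu^{-2}(\log N)^2$. Therefore
\[
\int_{1/n}^1\sqrt{\log\mathcal N(\mathcal A,u)}\,du\le C\log N\int_{1/n}^1\frac{du}u=Cd(\log N)^2 .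
\]
Together with the small scales this proves \eqref{eq:entA}.
\end{proof}

One factor $\log N$ comes from the size of the nets and the other from the number of dyadic scales, each of which contributes equally. The exponent $p_0$ enters only through $R$.

\section{The random selection step}\label{sec:selection}

Call $h:[0,1)^d\to\{0,H\}$ an \emph{$(M,H)$-density} if it is constant on each grid cube of side $1/M$. If $N$ is a multiple of $M$, then $h$ is also constant on the cubes $Q_k$, $k\in\Lambda_N$, and we write $h=\sum_kh_k1_{Q_k}$.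

\begin{proposition}\label{prop:select}
Let $h$ be an $(M,H)$-density with $H\ge1$, let $N\ge2$ be a multiple of $M$, and let $H'\ge H$. Let $(\eta_k)_{k\in\Lambda_N}$ be independent, with $\eta_k=H'/H$ with probability $H/H'$ and $\eta_k=0$ otherwise. Put
\[
h'=\sum_k\eta_kh_k1_{Q_k},\qquad Z_a=N^{-d}\sum_k(\eta_k-1)h_k|a_k|^2,\qquad B=(H'N^{\alpha-d})^{1/2}(\log N)^2 .
\]
Then $h'$ is an $(N,H')$-density with $\{h'>0\}\subset\{h>0\}$ and $\mathbb E\int h'=\int h$, and
\[
\mathbb E\sup_{a\in\mathcal F_N}|Z_a|\le C(BH^{1/2}+B^2),\qquad\operatorname{Var}\Big(\int h'\Big)\le H'N^{-d}\int h .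
\]
\end{proposition}

\begin{proof}
We have $\eta_kh_k\in\{0,H'\}$, $\mathbb E\eta_k=1$ and $\operatorname{Var}\eta_k\le\mathbb E\eta_k^2=H'/H$. This gives the first assertions and, since $\int h'=N^{-d}\sum_k\eta_kh_k$ and $h_k^2=Hh_k$,
\[
\operatorname{Var}\Big(\int h'\Big)\le N^{-2d}\frac{H'}H\sum_kh_k^2=H'N^{-d}\cdot N^{-d}\sum_kh_k .
\]

Let $\Delta=\mathbb E\sup_a|Z_a|$. All random variables below take finitely many values and $\mathcal F_N$ is bounded, so the suprema are measurable and $\Delta<\infty$.

\emph{Symmetrization.} The variables $\eta_k-1$ are rarely large, but when they are, they have size $H'/H$, and applying \eqref{eq:hoeff} to them directly would treat all $N^d$ cubes as if they had been kept. We therefore introduce random signs and condition on the selection, so that only the kept cubes count. Let $w_k(a)=N^{-d}h_k|a_k|^2$, let $(\eta_k')$ be an independent copy of $(\eta_k)$, and let $(\varepsilon_k)$ be independent signs, $\pm1$ with probability $\frac12$, independent of both. Since $Z_a=\mathbb E_{\eta'}\sum_k(\eta_k-\eta'_k)w_k(a)$,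 and since for every choice of signs the vector $(\varepsilon_k(\eta_k-\eta'_k))_k$ has the same distribution as $(\eta_k-\eta_k')_k$,
\begin{align*}
\Delta\le\mathbb E\sup_a\Big|\sum_k(\eta_k-\eta_k')w_k(a)\Big|&=\mathbb E\sup_a\Big|\sum_k\varepsilon_k(\eta_k-\eta_k')w_k(a)\Big|\le2\,\mathbb E_\eta\mathbb E_\varepsilon\sup_a|X_a|,
\end{align*}
where $X_a=\sum_k\varepsilon_k\eta_kw_k(a)$.

\emph{Chaining.} Fix $(\eta_k)$ and let
\[
Y=\sup_{a\in\mathcal F_N}N^{-d}\sum_k\eta_kh_k|a_k|^2,
\]
the discrete restriction constant of $h'$, which we do not yet know to be bounded. By \eqref{eq:hoeff}, the process $X$ satisfies the hypothesis of \eqref{eq:dudley} with $D(a,b)^2=\sum_k\eta_k^2(w_k(a)-w_k(b))^2$. Using $\eta_kh_k\le H'$ for one of the two factors $\eta_kh_k$, and $(|a_k|+|b_k|)^2\le2|a_k|^2+2|b_k|^2$,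
\begin{align*}
D(a,b)^2&=N^{-2d}\sum_k(\eta_kh_k)^2\big(|a_k|^2-|b_k|^2\big)^2\\
&\le\|a-b\|_\infty^2\cdot H'N^{-d}\cdot N^{-d}\sum_k\eta_kh_k(|a_k|+|b_k|)^2\le L^2\|a-b\|_\infty^2,
\end{align*}
with $L=2(H'N^{-d}Y)^{1/2}$. If $L=0$ then $Y=0$ and $X$ vanishes. Otherwise let $T$ be a countable dense subset of $\mathcal F_N$ containing $0$. Since $X_a$ is continuous in $a$ and $X_0=0$, we have $\sup_{\mathcal F_N}|X_a|=\sup_T|X_a-X_0|$. Cover $\mathcal F_N$ by $\mathcal N(\mathcal F_N,\frac u{2L})$ balls of radius $\frac u{2L}$ and pick a point of $T$ in each ball that meets $T$. Every point of $T$ is within supremum distance $u/L$, hence within $D$-distance $u$, of a picked point, so $\mathcal N_D(T,u)\le\mathcal N(\mathcal F_N,\frac u{2L})$. By \eqref{eq:dudley}, the substitution $u=2Lv$ and Lemma~\ref{lem:entropy},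
\[
\mathbb E_\varepsilon\sup_a|X_a|\le2K_0L\cdot CR(\log N)^2\le C(H'N^{-d}Y)^{1/2}N^{\alpha/2}(\log N)^2=CB\,Y^{1/2}.
\]

\emph{Closing the loop.} The unknown $Y$ is controlled by the quantity being estimated: writing $\eta_k=1+(\eta_k-1)$ and using $h_k\le H$ and Lemma~\ref{lem:size}, we get $Y\le H+\sup_a|Z_a|$. So, by Jensen's inequality, there is $K=K(d,\alpha)$ with
\[
\Delta\le KB(\mathbb EY)^{1/2}\le KB(H+\Delta)^{1/2}\le KBH^{1/2}+KB\Delta^{1/2}\le KBH^{1/2}+\tfrac12K^2B^2+\tfrac12\Delta .
\]
As $\Delta<\infty$, this gives $\Delta\le2KBH^{1/2}+K^2B^2$.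
\end{proof}

Nothing is used about the shape of $h$, and the price is the crude factor $H^{1/2}$. It is affordable because $H$ belongs to the previous scale, while $B$ can be made small afterward by taking $N$ large.

\section{Construction of the measure}\label{sec:construction}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
\emph{The densities.} Let $M_0=H_0=1$ and $h_0=1_{[0,1)^d}$. We construct integers $M_0<M_1<\cdots$ and $(M_j,H_j)$-densities $h_j$, with $H_j=M_j^{d-\alpha}(\log M_j)^{-5}\ge1$ for $j\ge1$, such that for all $j\ge1$ we have $\{h_j>0\}\subset\{h_{j-1}>0\}$ and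
\begin{equation}\label{eq:step}
\Big|\int|\widehat f|^2(h_j-h_{j-1})\,d\xi\Big|\le2^{-j-2}\|f\|_{p_0}^2\ \text{ for all Schwartz } f,\qquad\Big|\int h_j-\int h_{j-1}\Big|\le2^{-j-2}.
\end{equation}
Suppose that $h_0,\dots,h_{j-1}$ have been constructed. Since $\sum_{i\ge1}2^{-i-2}=\frac14$, we have $\int h_{j-1}\le\frac54$. Apply Proposition~\ref{prop:select} with $h=h_{j-1}$, $H=H_{j-1}$, a multiple $N>M_{j-1}$ of $M_{j-1}$, and $H'=N^{d-\alpha}(\log N)^{-5}$. Because $\alpha<d$, $H'\to\infty$, so $H'\ge H_{j-1}$ for large $N$. Here $B^2=(\log N)^{4-5}=1/\log N$. By the inequalities of Markov and Chebyshev,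
\begin{align*}
\mathbb P\Big(\sup_a|Z_a|>2^{-j-2}\Big)&\le2^{j+2}\,C\Big(\Big(\frac{H_{j-1}}{\log N}\Big)^{1/2}+\frac1{\log N}\Big),\\
\mathbb P\Big(\Big|\int h'-\int h_{j-1}\Big|>2^{-j-2}\Big)&\le4^{j+2}\cdot\tfrac54\,N^{-\alpha}(\log N)^{-5}.
\end{align*}
With $j$ and $H_{j-1}$ fixed, both bounds are less than $\frac12$ for large $N$. Fix such an $N=:M_j$ and an outcome $h'=:h_j$ outside both events. The second part of \eqref{eq:step} holds, and the first follows from Lemma~\ref{lem:transfer} with $\sigma=h_j-h_{j-1}$, that is, $c_k=(\eta_k-1)h_k$. The first bound is small only when $\log M_j$ is much larger than $4^jH_{j-1}$; this is the sense in which the scales increase very rapidly.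

Summing \eqref{eq:step} and using \eqref{eq:base}, we obtain for all $j\ge0$ and all Schwartz $f$
\begin{equation}\label{eq:uniform}
\tfrac34\le\int h_j\le\tfrac54,\qquad\int|\widehat f|^2h_j\,d\xi\le\tfrac54\|f\|_{p_0}^2 .
\end{equation}

\emph{The limit.} The sets $E_j=\overline{\{h_j>0\}}$ are nonempty, compact and decreasing; let $E=\bigcap_jE_j\subset[0,1]^d$. The measures $h_j\,dx$ on the compact cube $[0,1]^d$ have bounded mass, so along a subsequence $\int\varphi\,h_j\,dx\to\int\varphi\,d\mu$ for some Borel measure $\mu$ on $[0,1]^d$ and all continuous $\varphi$. Taking $\varphi=1$ and $\varphi=|\widehat f|^2$ in \eqref{eq:uniform} gives $\frac34\le\mu([0,1]^d)\le\frac54$ and the restriction inequality of the theorem. Taking $\varphi=\operatorname{dist}(\cdot,E_j)$, which has $\int\varphi\,h_i=0$ for $i\ge j$, gives $\int\operatorname{dist}(x,E_j)\,d\mu=0$, so $\mu([0,1]^d\setminus E_j)=0$ for every $j$. Hence $\mu$ is supported on $E$ and $\frac34\le\mu(E)\le\frac54$.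

\emph{$E$ is small.} The set $E_j\supset E$ is a union of $T_j$ closed cubes of diameter $\rho_j=\sqrt d/M_j\to0$, where $T_jM_j^{-d}H_j=\int h_j\le\frac54$, that is, $T_j\le\frac54M_j^\alpha(\log M_j)^5$. For $\beta>\alpha$,
\[
T_j\rho_j^\beta\le\tfrac54d^{\beta/2}M_j^{\alpha-\beta}(\log M_j)^5\to0,
\]
so $\mathcal H^\beta(E)=0$ and $\dim_HE\le\alpha$. For $\psi(r)=r^\alpha(\log\frac1r)^{-5}$,
\[
T_j\,\psi(\rho_j)\le\tfrac54d^{\alpha/2}\Big(\frac{\log M_j}{\log(M_j/\sqrt d)}\Big)^5\to\tfrac54d^{\alpha/2},
\]
so $\mathcal H^\psi(E)<\infty$.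

\emph{$E$ is large.} This needs no further look at the construction. Proposition~\ref{prop:nec}(a),(b) with $(p,q)=(p_0,2)$, $A^2=\frac54$ and $qd/p'=\alpha$ gives $\mu(B(x,r))\le\frac54e^{2\pi}r^\alpha$ for all $x$ and $r$, and $\mathcal H^\alpha(E)>0$. Hence $\dim_HE=\alpha$.
\end{proof}

The exponent $5$ serves only to beat the factor $(\log N)^4$ in $B^2$. With $H'=cN^{d-\alpha}$ the step fails: for a kept cube $Q_{k_0}$, the function $F(x)=N^{-d/p_0}e(k_0\cdot x/N)$ gives, as in Example~\ref{ex:step}, $Z_a=(H'-H)N^{\alpha-d}\to c$.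

\section{The range of exponents and prescribed $p_{\mathrm{res}}$}\label{sec:range}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
\emph{Necessity.} Let $\dim_HF=\alpha$, $\nu(F)>0$, and let \eqref{eq:restr} hold for $\nu$ with exponents $(p,q)$; we may assume that $F$ is Borel. If $p=1$, \eqref{eq:R} imposes no condition. If $p>1$, Proposition~\ref{prop:nec} gives $q<\infty$, $qd/p'\le\alpha$ and $2d/p'\le\alpha$, and these inequalities are \eqref{eq:R}. The case $F=E$, $\nu=\mu$ is the ``only if'' part.

\emph{Sufficiency.} We interpolate between Theorem~\ref{thm:A} and the trivial bound $\|\widehat f\|_{L^\infty(\mu)}\le\|f\|_1$. To apply the Riesz--Thorin theorem we need both bounds for simple functions. Let $f\in L^1\cap L^{p_0}$ and choose Schwartz functions $f_i\to f$ in both norms (truncate and mollify). Then $\widehat{f_i}\to\widehat f$ uniformly, hence in $L^2(\mu)$ because $\mu$ is finite, and so $\|\widehat f\|_{L^2(\mu)}\le(\frac54)^{1/2}\|f\|_{p_0}$. Interpolation between $(1,\infty)$ and $(p_0,2)$ gives \eqref{eq:restr}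 for simple $f$ and
\[
\frac1{p'}=\frac\theta{p_0'}=\frac{\theta\alpha}{2d},\qquad\frac1q=\frac\theta2,\qquad0\le\theta\le1 .
\]
As $\theta$ runs through $[0,1]$, these are the pairs with $1\le p\le p_0$ and $q=\alpha p'/d$. A Schwartz function is a limit of simple functions in $L^1$ and $L^p$ at once, so uniform convergence of the Fourier transforms extends the bound to it. Finally, for $q<\tilde q=\alpha p'/d$, H\"older's inequality gives $\|\widehat f\|_{L^q(\mu)}\le\mu(E)^{1/q-1/\tilde q}\|\widehat f\|_{L^{\tilde q}(\mu)}$.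
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:C}]
We take the union of a set that has the right dimension and a possibly smaller set on which $p$ is attained. Let $\beta=2d/p'$, so that $p=2d/(2d-\beta)$, and $\beta\in[0,\alpha]$ by the assumption on $p$. Define a compact set $E_\beta$ of dimension $\beta$ and a measure $\mu_\beta$ with $\mu_\beta(E_\beta)>0$ that satisfies \eqref{eq:restr} with exponents $(p,2)$ as follows. If $0<\beta<d$, take the set and measure of Theorem~\ref{thm:A} for the dimension $\beta$. If $\beta=0$, then $p=1$; take $E_0=\{0\}$ with unit mass, for which $\|\widehat f\|_{L^2(\mu_0)}=|\widehat f(0)|\le\|f\|_1$. If $\beta=d$, then $p=2$; take $[0,1]^d$ with Lebesgue measure and use Plancherel's theorem. In all cases $p_{\mathrm{res}}(E_\beta)\le p$ by \eqref{eq:upper}.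

By (K2) there is a compact set $F$ with $\dim_HF=\alpha$ and $p_{\mathrm{res}}(F)=p$. Let $E=E_\beta\cup F$. It is compact, and $\dim_HE=\max(\beta,\alpha)=\alpha$. If $\nu(E)>0$ and \eqref{eq:restr} holds for $\nu$ with exponents $(\tilde p,\tilde q)$, then $\nu(E_\beta)>0$ or $\nu(F)>0$, and so $\tilde p\le\max(p_{\mathrm{res}}(E_\beta),p_{\mathrm{res}}(F))=p$. Thus $p_{\mathrm{res}}(E)\le p$, and the measure $\mu_\beta$, which has $\mu_\beta(E)>0$, attains $p$ with $q=2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{LT}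
Ledoux and Talagrand, \emph{Probability in Banach Spaces}.

\bibitem{Reg}
\emph{On the regularity of Fourier transforms and maximal functions},
\texttt{http://etheses.bham.ac.uk//id/\allowbreak eprint/\allowbreak 13425/7/\allowbreak Bilz2023PhD.pdf}.

\end{thebibliography}
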